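# Undecidability of shuffle decomposition along a regular set of trajectories

## 1. One unary language and two sets of trajectories

A trajectory is a word $t$ over $\{0,1\}$, read as an instruction for merging two words $x$ and $y$: at each letter $0$ of $t$ copy the next letter of $x$, at each letter $1$ copy the next letter of $y$. The merge is defined only if $x$ and $y$ are used up exactly, that is, $|x|=|t|_0$ and $|y|=|t|_1$. For instance, merging $x=ab$ and $y=cde$ along $t=01101$ gives $acdbe$.

Consider the unary language $L_0=\{\varepsilon\}\cup a(aa)^*$ and the following set of trajectories:
$$T_+=\{\varepsilon\}\cup 1(11)^*\cup 011(00)^*\cup 00(00)^*\cup 01^5(0011)^* .$$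
We look for languages $L_1,L_2\subseteq a^*$ such that merging words of $L_1$ with words of $L_2$ along trajectories of $T_+$ produces exactly $L_0$. Over one letter the order of merging is invisible: $a^i$ and $a^j$ merge to $a^{i+j}$ if some $t\in T_+$ has $i$ zeros and $j$ ones, and they produce nothing otherwise. So we write $A,B\subseteq\mathbb N$ for the sets of lengths of $L_1,L_2$. The five parts of $T_+$ permit the following pairs $(i,j)$, in this order:
$$(0,0);\quad (0,2k+1)\ (k\ge 0);\quad (2n-1,2)\ (n\ge1);\quad (2n,0)\ (n\ge1);\quad (2n-1,2n+3)\ (n\ge 1).$$
The set of sums $i+j$ over permitted pairs with $i\in A$, $j\in B$ must be $P_0=\{0,1,3,5,7,\dots\}$.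

One choice is $A=\{0,1,3,5,\dots\}$, $B=\{0,1,2\}$. Check the five families. The pair $(0,0)$ gives $0$. Among the $(0,2k+1)$ only $(0,1)$ has its second entry in $B$, and it gives $1$. The pairs $(2n-1,2)$ give $3,5,7,\dots$. The pairs $(2n,0)$ are not available because $2n\notin A$, and the pairs $(2n-1,2n+3)$ are not available because $2n+3\ge5$ is not in $B$. The sums are exactly $P_0$.

This $A$ is infinite, and it could not have been a finite set other than $\{0\}$. Suppose $(A,B)$ is any choice that works and $A\ne\{0\}$. The sum $0$ arises only from $(0,0)$, so $0\in A$ and $0\in B$. No positive even number is in $A$, since $(2n,0)$ would produce $2n\notin P_0$. So $A$ contains some $2n-1$. Then $2n+3\notin B$, because the last family would produce the even number $4n+2$. But $2n+3\in P_0$ must be produced. The permitted pairs with this sum that are not excluded by parity are $(0,2n+3)$, now impossible, and $(2n+1,2)$. Hence $2n+1\in A$. So $2n-1\in A$ forces $2(n+1)-1\in A$, and so on forever.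

Now change only the last family. Let
$$T_-=\{\varepsilon\}\cup 1(11)^*\cup 011(00)^*\cup 00(00)^*\cup 0^31^3(0^41^2)^*\cup 01(0^4)^* .$$
The last two parts permit the pairs $(4m-1,2m+1)$ for $m\ge1$ and $(4m+1,1)$ for $m\ge0$. Suppose $(A,B)$ works for $T_-$ and $A\neq\{0\}$. As before $0\in A$, $0\in B$, and $A$ contains some $2n-1$. Also $1\in B$, because the sum $1$ arises only from $(0,1)$. If $n$ is odd, then $(2n-1,1)$ is one of the pairs $(4m+1,1)$, and it produces the even number $2n\notin P_0$, a contradiction. If $n=2m$ is even, then $(4m-1,2m+1)$ has the sum $6m\notin P_0$, so $2m+1\notin B$. Since $2m+1\in P_0$ can then only be produced by $(2m-1,2)$, we get $2m-1\in A$. So $2n-1\in A$ forces $2\cdot\frac n2-1\in A$. Halving repeatedly, we reach an odd number, and a contradiction. So for $T_-$ the only possibility is $A=\{0\}$.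

For the same language, one set of trajectories gives an honest decomposition and the other does not. What decides is whether a certain chain of forced memberships, $n\mapsto n+1$ in one case and $n\mapsto n/2$ (defined for even $n$ only) in the other, can go on forever. Is there an algorithm that decides, for a regular set of trajectories and a regular language, whether such a decomposition exists? The example suggests that one should ask which maps $n\mapsto f(n)$ can be built into a regular set of trajectories.

## 2. Decompositions along trajectories, and the theorems

**Definition (shuffle on trajectories).** Let $t=0^{j_1}1^{k_1}\cdots0^{j_n}1^{k_n}$ with $j_i,k_i\ge0$. For $x,y\in\Sigma^*$ with $|x|=|t|_0$ and $|y|=|t|_1$,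
$$x\sqcup_t y=\Big\{\prod_{i=1}^n x_iy_i\ \Big|\ x=\prod_{i=1}^n x_i,\ y=\prod_{i=1}^n y_i,\ |x_i|=j_i,\ |y_i|=k_i\Big\}.$$
If $|x|\ne|t|_0$ or $|y|\neq|t|_1$, then $x\sqcup_t y$ contributes nothing. For $T\subseteq\{0,1\}^*$ put $x\sqcup_Ty=\bigcup_{t\in T}x\sqcup_ty$ and $L_1\sqcup_TL_2=\bigcup_{x\in L_1,y\in L_2}x\sqcup_Ty$.

For example, $T=0^*1^*$ gives catenation, and $T=\{0,1\}^*$ gives the unrestricted shuffle. We shall use constantly that a word $w\in x\sqcup_Ty$ satisfies $|w|=|x|+|y|$.

**Definition (decomposition).** A *$T$-shuffle decomposition* of $L$ is a pair $(L_1,L_2)$ with $L=L_1\sqcup_TL_2$. It is *non-trivial* if $L_1\ne\{\varepsilon\}$ and $L_2\neq\{\varepsilon\}$. The language $L$ is always assumed to be non-empty.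

Both conventions exclude degenerate cases: if $T\supseteq0^*$, then $(L,\{\varepsilon\})$ is always a decomposition, and $(\emptyset,\emptyset)$ decomposes $\emptyset$. Section 1 showed that $L_0$ has a non-trivial $T_+$-shuffle decomposition with $L_1=L_0$, $L_2=\{\varepsilon,a,aa\}$, and has none inside $a^*$ for $T_-$.

The known result against which the question is posed is this: if $T$ is regular and letter-bounded, meaning $T\subseteq a_1^*\cdots a_n^*$ with $a_i\in\{0,1\}$, then it is decidable whether a given regular $L$ has a non-trivial $T$-shuffle decomposition, and if there is one, the components can be chosen regular. With $T=0^*1^*$ this includes the decidability of primality of regular languages with respect to catenation. The problem for general $T$ is posed as a general open problem in the volume *Implementation and Application of Automata* (doi:10.1007/978-3-540-70844-5): given a regular set of trajectories $T$ and a regular non-empty language $L$, is it decidable whether $L$ has a non-trivial $T$-shuffle decomposition? The answer is that it is undecidable.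

**Definition (thin).** A set $T$ of trajectories is *thin* if it is a finite union of sets $uv^*$ with $u,v\in\{0,1\}^*$.

Both $T_+$ and $T_-$ are thin. A set $uv^*$ has at most one word of each length, so a thin set has boundedly many words of each length. The set $0^*1^*$ has $n+1$ words of length $n$, so it is not thin.

We measure undecidability in the arithmetical hierarchy. A set is $\Sigma^0_1$ if it is r.e.; it is $\Pi^0_1$ if its complement is r.e., equivalently if it has the form $\{z:\forall N\,R(z,N)\}$ with $R$ decidable; it is $\Sigma^0_2$ if it has the form $\{z:\exists u\,\forall N\,R(z,u,N)\}$ with $R$ decidable. Hardness is with respect to computable many-one reductions, and complete means hard and a member. A $\Sigma^0_2$-hard or $\Pi^0_1$-hard set is undecidable. The textbook fact we use is that the set of indices of total functions is $\Pi^0_2$-complete, so that its complement $\{e:\exists x\ \varphi_e(x)\uparrow\}$ is $\Sigma^0_2$-complete.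

Let $\mathbb N=\{0,1,\dots\}$ and $\mathbb N_+=\{1,2,\dots\}$. Regular languages are given by finite automata.

**Theorem 1 (the question as posed).** Let $L_0=\{\varepsilon\}\cup a(aa)^*$. Given a thin regular $T$, it is undecidable whether $L_0$ has a non-trivial $T$-shuffle decomposition; this problem is $\Sigma^0_2$-hard. The general problem (arbitrary alphabet, arbitrary regular $T$ and $L\ne\emptyset$) lies in $\Sigma^0_2$. Hence both are $\Sigma^0_2$-complete.

**Theorem 2 (no trivial decompositions possible).** Restricted to $T$ with $T\cap(0^*\cup1^*)=\emptyset$, where every decomposition of a non-empty language is automatically non-trivial, the problem is $\Pi^0_1$-complete. It is $\Pi^0_1$-hard (a) for the fixed language $aaL_0$ with thin $T$ as input, and (b) for some fixed thin $T$ with regular $L\subseteq a^*$ as input.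

**Theorem 3 (fixed $T$).** There is a fixed thin $T$ for which the original problem, with regular $L\subseteq a^*$ as input, is $\Sigma^0_2$-complete.

**Corollary 4.** (i) There are a thin $T$ and a regular $L\subseteq a^*$ such that $L$ has a non-trivial $T$-shuffle decomposition but none with regular components. (ii) There is a fixed thin $T$ for which it is undecidable, given regular $L\subseteq a^*$, whether $L$ has a non-trivial $T$-shuffle decomposition with regular components.

**Proposition 5.** For inputs with $L$ finite or cofinite (and $T$ any regular set) the problem is decidable. So a fixed $L$ as in Theorem 1 must be infinite and co-infinite.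

These results contrast with the known theorem for letter-bounded $T$. They do not settle particular sets such as $T=\{0,1\}^*$.

## 3. From words to pairs of lengths

All lower bounds happen over $\Sigma=\{a\}$. Identify $X\subseteq a^*$ with $\{n:a^n\in X\}\subseteq\mathbb N$, and put
$$\Psi(T)=\{(|t|_0,|t|_1):t\in T\}\subseteq\mathbb N^2.$$
Then $a^i\sqcup_Ta^j=\{a^{i+j}\}$ if $(i,j)\in\Psi(T)$, and it is empty otherwise. With $S=\Psi(T)$ and $L\leftrightarrow P$, the decompositions of $L$ are exactly the pairs $A,B\subseteq\mathbb N$ with
$$P=\{i+j:\ i\in A,\ j\in B,\ (i,j)\in S\}.\tag{1}$$
Call such a pair a *solution* of $(S,P)$; it is *non-trivial* if $A\ne\{0\}\ne B$. Two things have to be checked each time we claim that $(A,B)$ is a solution: every pair of $S\cap(A\times B)$ has its sum in $P$, and every element of $P$ is the sum of such a pair. We say that an element of $P$ is *covered* by the pair.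

Which sets $S$ are available? If $S$ is a finite union of progressions $\{(u_1,u_2)+k(v_1,v_2):k\in\mathbb N\}$ with $u_i,v_i\in\mathbb N$, then
$$T=\bigcup 0^{u_1}1^{u_2}\big(0^{v_1}1^{v_2}\big)^*$$
is thin and $\Psi(T)=S$. All sets $S$ below are of this form, effectively.

Letting $L_1,L_2$ use letters other than $a$ changes nothing. Indeed, let $L=L_1\sqcup_TL_2\subseteq a^*$, and let $A,B$ be the sets of lengths of words in $L_1,L_2$. If $i\in A$, $j\in B$ and $(i,j)\in S$, choose $x\in L_1$, $y\in L_2$ with these lengths; then $x\sqcup_Ty$ is non-empty, contained in $L$, and consists of words of length $i+j$, so $i+j\in P$. Conversely every word of $L$ comes from some such $x,y$. So $(A,B)$ satisfies (1). If $L_1\ne\{\varepsilon\}$, then $L_1$, being non-empty, contains a non-empty word, so $A\neq\{0\}$; the same holds for $B$.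

## 4. Maximal pairs: what decides catenation, and what fails here

For $T=0^*1^*$ there is a natural algorithm. Let $L=L_1L_2$ with $L$ regular. Enlarge $L_2$ to $L_2'=\{y:L_1y\subseteq L\}$ and then $L_1$ to $L_1'=\{x:xL_2'\subseteq L\}$. Then $L_1\subseteq L_1'$, $L_2\subseteq L_2'$ and $L_1'L_2'=L$, and non-triviality survives because $L_1$ and $L_2$ contain non-empty words. If $y$ and $y'$ are syntactically congruent with respect to $L$ (that is, $uyv\in L\Leftrightarrow uy'v\in L$ for all $u,v$), then $y\in L_2'\Leftrightarrow y'\in L_2'$. So $L_2'$ is a union of syntactic classes, and so is $L_1'$. A regular language has finitely many syntactic classes, so there are finitely many candidate pairs, each of which can be tested.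

As an illustration, $L_0$ has no non-trivial decomposition for $T=0^*1^*$, nor for $T=\{0,1\}^*$. In both cases $\Psi(T)=\mathbb N^2$, so (1) says $P_0=A+B$. Since $0\in P_0$, we have $0\in A\cap B$, and since $1\in P_0$, one of the sets contains $1$, say $A$; the situation is symmetric. Any $j\in B$ has $j\in P_0$ and $j+1\in P_0$. If $j$ is odd, then $j+1$ is positive and even, which is impossible. So $j=0$ and $B=\{0\}$.

Try the same enlargement for a general $S$. Given $B$, the largest admissible first component is
$$\{i:\ \text{for all } j\in B,\ (i,j)\in S\ \text{implies}\ i+j\in P\}.$$
When $S=\mathbb N^2$, this depends on $i$ only through the residue-type information in $P$. In general the hypothesis $(i,j)\in S$ ties $i$ to individual numbers $j$, and the finiteness is lost. The set $T_+$ already shows this: with $S=\Psi(T_+)$ there are infinitely many maximal solutions of $(S,P_0)$. For $m\ge2$ let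
$$A_m=\{0\}\cup\{2n-1:n\ge m-1\},\qquad B_m=\{0,2,4,\dots\}\cup\{2k+1:0\le k<m\}.$$
We check that $(A_m,B_m)$ is a solution. Pairs $(0,0)$, $(0,2k+1)$ and $(2n-1,2)$ have sums in $P_0$. No positive even number is in $A_m$, so $(2n,0)$ does not occur. If $2n-1\in A_m$, then $n+1\ge m$, so $2n+3=2(n+1)+1\notin B_m$ and the last family does not occur. The number $0$ is covered by $(0,0)$; the number $2k+1$ is covered by $(0,2k+1)$ if $k<m$, and by $(2k-1,2)$ if $k\ge m$.

Nothing can be added. A positive even number in the first component is excluded by $(2n,0)$. If $1\le n\le m-2$, then $2n+3=2(n+1)+1$ with $n+1<m$ is in $B_m$, so adding $2n-1$ to $A_m$ would produce $4n+2\notin P_0$. If $k\ge m$, then $2(k-1)-1\in A_m$, and adding $2k+1$ to $B_m$ would use the pair $(2(k-1)-1,\,2(k-1)+3)$ with positive even sum. So these solutions are maximal, and they are different for different $m$. The list of candidates is infinite.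

## 5. Compactness and the upper bound in $\Sigma^0_2$

This section proves the membership part of Theorem 1: we express the existence of a non-trivial decomposition by one existential quantifier followed by one universal one. Let $\Sigma$ be arbitrary, $T$ regular and $L\ne\emptyset$ regular.

**Step 1: turn non-triviality into the choice of two words.** Since $L\ne\emptyset$, a decomposition has $L_1,L_2\ne\emptyset$. So it is non-trivial iff there are non-empty words $x_0\in L_1$ and $y_0\in L_2$.

**Step 2: define finite approximations.** For $N\ge|x_0|,|y_0|$ let $Q(x_0,y_0,N)$ be the statement that there are $F_1,F_2\subseteq\Sigma^{\le N}$ with $x_0\in F_1$, $y_0\in F_2$ and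
$$(F_1\sqcup_TF_2)\cap\Sigma^{\le N}=L\cap\Sigma^{\le N}.\tag{2}$$
Call such $(F_1,F_2)$ a *witness* for $N$. There are finitely many candidates, and (2) can be checked for each. So $Q$ is decidable.

**Step 3: show that approximations restrict.** If $w\in x\sqcup_Ty$, then $|x|,|y|\le|w|$. So the words of length at most $N$ in a shuffle depend only on the words of length at most $N$ in the components. Hence, if $(L_1,L_2)$ is a decomposition with $x_0\in L_1$, $y_0\in L_2$, then $(L_1\cap\Sigma^{\le N},L_2\cap\Sigma^{\le N})$ is a witness for every $N\ge|x_0|,|y_0|$. For the same reason a witness for $N+1$, intersected with $\Sigma^{\le N}$, is a witness for $N$.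

**Step 4: glue the approximations.** Suppose $Q(x_0,y_0,N)$ holds for all $N\ge\max(|x_0|,|y_0|)$. The witnesses form a tree under restriction, with finitely many nodes on each level and nodes on every level. By König's lemma there is a sequence of witnesses $(F_1^{(N)},F_2^{(N)})$, each the restriction of the next. Let $L_i=\bigcup_NF_i^{(N)}$. Then $L_i\cap\Sigma^{\le N}=F_i^{(N)}$, so
$$(L_1\sqcup_TL_2)\cap\Sigma^{\le N}=(F_1^{(N)}\sqcup_TF_2^{(N)})\cap\Sigma^{\le N}=L\cap\Sigma^{\le N}$$
for all these $N$. So $L=L_1\sqcup_TL_2$, with $x_0\in L_1$ and $y_0\in L_2$.

Altogether, a non-trivial decomposition exists iff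
$$\exists x_0,y_0\ne\varepsilon\ \ \forall N\ge\max(|x_0|,|y_0|)\ \ Q(x_0,y_0,N),\tag{3}$$
which is a $\Sigma^0_2$ condition. We shall see that neither quantifier can be removed: the universal one will carry "the chain runs forever", and the existential one will carry the choice of the starting point of the chain.

## 6. Residue maps and counter machines

We now make precise which maps $n\mapsto f(n)$ the pair $(2n-1,2f(n)+1)$ can carry, and show that these maps simulate computation.

**Definition (residue map).** A *residue map* is a partial map $f:\mathbb N_+\rightharpoonup\mathbb N_+$ with a modulus $d\ge1$ such that on each residue class mod $d$ (intersected with $\mathbb N_+$) $f$ is either nowhere defined or of the form $f(n)=\alpha n+\beta$ with $\alpha,\beta\in\mathbb Q$. The orbit of $n$ is *infinite* if $f^k(n)$ is defined for all $k\ge0$; the set of values may be finite.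

The maps of Section 1 are $f(n)=n+1$ with $d=1$, and $f(n)=n/2$ on even $n$, undefined on odd $n$, with $d=2$. In the first, all orbits are infinite; in the second, none is. For $f(n)=n$ all orbits are infinite although each takes one value.

On a class where $f$ is defined, with least positive element $r$, the graph of $f$ is the progression
$$\{(r,f(r))+k(d,\alpha d):k\in\mathbb N\}.\tag{4}$$
Here $\alpha d=f(r+d)-f(r)$ is an integer, and it is non-negative because $f(r)+k\alpha d$ must be positive for every $k$. So the graph of a residue map is a finite union of progressions in $\mathbb N^2$, of the kind that Section 3 can handle.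

**Counter machines.** A machine has states $0,\dots,s-1$, registers $R_1,\dots,R_k$ holding natural numbers, and one instruction per state, of the form "increment $R$, go to $q'$", or "if $R>0$ decrement $R$ and go to $q'$, else go to $q''$", or "halt". By Minsky's theorem every partial computable function is computed by a counter machine (inputs in designated registers, the others $0$) that halts iff the function is defined.

**Coding configurations by numbers.** Let $p_1,\dots,p_k$ be distinct primes, and for $N\ge1$ put
$$\langle q,N\rangle=s(N-1)+q+1.\tag{5}$$
This is a bijection $\{0,\dots,s-1\}\times\mathbb N_+\to\mathbb N_+$. The number $\langle q,N\rangle$ represents the configuration in state $q$ with $R_i=v_{p_i}(N)$, the exponent of $p_i$ in $N$; the cofactor of $N$ prime to all $p_i$ is irrelevant. Every configuration is represented. Define $f_M$ at $\langle q,N\rangle$ according to the instruction in state $q$: for "increment $R_i$" the value is $\langle q',p_iN\rangle$; for "test/decrement $R_i$" it is $\langle q',N/p_i\rangle$ if $p_i\mid N$ and $\langle q'',N\rangle$ otherwise; for "halt" it is undefined.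

**$f_M$ is a residue map with modulus $s\prod_ip_i$.** The residue of $n=\langle q,N\rangle$ modulo $s$ determines $q$, and the residue of $n$ modulo $sp_i$ then determines $N$ modulo $p_i$. So on a residue class modulo $s\prod_ip_i$ the state and the outcome of its test are fixed. Since $N=(n-q-1)/s+1$ is affine in $n$ for fixed $q$, each of the three values $\langle q',p_iN\rangle$, $\langle q',N/p_i\rangle$, $\langle q'',N\rangle$ is affine in $n$ with rational coefficients. Moreover $f_M$ follows the machine step by step, so the orbit of $\langle q,N\rangle$ is infinite iff $M$ runs forever from the represented configuration.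

For a small example, let $M$ have one register $R$ with prime $2$ and two states: in state $0$, "if $R>0$ decrement and go to $0$, else go to $1$"; state $1$ is "halt". Then $s=2$, $\langle0,N\rangle=2N-1$ and $\langle1,N\rangle=2N$. One finds $f_M(n)=(n-1)/2$ for $n\equiv3\pmod4$ (here $N=(n+1)/2$ is even), $f_M(n)=n+1$ for $n\equiv1\pmod4$, and $f_M(n)$ undefined for even $n$. The configuration with state $0$ and $R=2$ is $\langle0,4\rangle=7$, and its orbit $7\to3\to1\to2$ is the run of the machine: two decrements, then the move to the halting state.

## 7. Encoding a residue map against the fixed language $L_0$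

Now we generalize Section 1 to an arbitrary residue map $f$. Let $P_0=\{0\}\cup\{2k+1:k\ge0\}$, so $P_0\leftrightarrow L_0$, and let $S_f$ consist of the following pairs:

- (S1) $(0,0)$;
- (S2) $(0,2k+1)$ for $k\ge0$;
- (S3) $(2n-1,2)$ for $n\ge1$;
- (S4) $(2n-1,2f(n)+1)$ for $n\in\operatorname{dom}f$;
- (S5) $(2n-1,1)$ for $n\in\mathbb N_+\setminus\operatorname{dom}f$;
- (S6) $(2n,0)$ for $n\ge1$.

By (4), the pairs in (S4) over one residue class form the progression $(2r-1,2f(r)+1)+k(2d,2\alpha d)$, and $\mathbb N_+\setminus\operatorname{dom}f$ is a union of residue classes mod $d$ in $\mathbb N_+$. So $S_f$ is effectively a finite union of progressions. For $f(n)=n+1$ it is $\Psi(T_+)$, and for the halving map it is $\Psi(T_-)$.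

The sums are organized by parity. Sum $0$ occurs only in (S1). Odd sums occur only in (S2) and (S3). The sums in (S4), (S5), (S6) are $2n+2f(n)$, $2n$, $2n$, which are positive and even, hence not in $P_0$. So pairs of the last three kinds are prohibitions: a solution $(A,B)$ may not contain both coordinates. The pairs (S2) and (S3) offer exactly two ways to cover an odd number $\geq 3$.

**Lemma B.** $(S_f,P_0)$ has a non-trivial solution iff $f$ has an infinite orbit.

**Proof, first direction: a non-trivial solution yields an infinite orbit.** Let $(A,B)$ be a non-trivial solution.

**Step 1: find the elements present in every solution.** Since $0\in P_0$ is a sum only via (S1), $0\in A$ and $0\in B$. The pairs in (S3) have sums at least $3$, so $1\in P_0$ is a sum only via $(0,1)$, and $1\in B$.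

**Step 2: extract a starting point from non-triviality.** Since $0\in A\neq\{0\}$, there is a positive $i\in A$. If $i$ were even, then $(i,0)\in S_f$ by (S6), with $i\in A$, $0\in B$, would give $i\in P_0$, a contradiction. So $i=2n-1$ with $n\ge1$.

**Step 3: propagate.** The purpose is to show
$$\text{if } 2n-1\in A,\text{ then } n\in\operatorname{dom}f\text{ and }2f(n)-1\in A.\tag{6}$$
If $n\notin\operatorname{dom}f$, then (S5) and $1\in B$ give $2n\in P_0$, a contradiction. So $n\in\operatorname{dom}f$. The pair in (S4) has a sum not in $P_0$, and its first coordinate is in $A$; hence $2f(n)+1\notin B$. But $2f(n)+1\in P_0$ must be covered. The only pairs of $S_f$ with this sum are $(0,2f(n)+1)$ from (S2) and $(2f(n)-1,2)$ from (S3). The first is excluded, so the second is used, and $2f(n)-1\in A$.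

Iterating (6) from the $n$ of Step 2, $f^k(n)$ is defined for all $k$.

**Second direction: an infinite orbit yields a non-trivial solution.** Let $O=\{f^k(n):k\ge0\}$ be an infinite orbit. Then $O\subseteq\operatorname{dom}f$, $f(O)\subseteq O$ and $0\notin O$. Put
$$A=\{0\}\cup\{2n-1:n\in O\},\qquad B=\{0,2\}\cup\{2k+1:k\ge0,\ k\notin O\}.\tag{7}$$

**Step 4: all sums lie in $P_0$.** Pairs in (S1), (S2), (S3) have sums in $P_0$. For (S4): if $2n-1\in A$, then $n\in O$, so $f(n)\in O$ and $2f(n)+1\notin B$. For (S5): $n\notin\operatorname{dom}f$ implies $n\notin O$, so $2n-1\notin A$. For (S6): $2n\notin A$ for $n\geq1$.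

**Step 5: all of $P_0$ is covered.** We have $0=0+0$ via (S1). For $k\notin O$, $2k+1=0+(2k+1)$ via (S2). For $k\in O$, $2k+1=(2k-1)+2$ via (S3).

So $(A,B)$ is a solution; $A$ contains a positive number and so does $B$, so it is non-trivial. $\square$

## 8. Arbitrary starting configurations, and the end of Theorem 1

It is tempting to apply Lemma B directly to $f_M$ for a machine $M$ with an undecidable halting problem. This does not work, and the place is Step 2 above: non-triviality provides some $n$ with $2n-1\in A$, but we have no influence on which one. The chain may start in a configuration that the intended computation never reaches. For example, let $M$ have one register and three states: the initial state $0$ is "halt", state $1$ is "increment $R$, go to $2$", and state $2$ is "if $R>0$ decrement $R$ and go to $1$, else go to $1$". From its initial configuration $M$ halts at once, yet $f_M$ has an infinite orbit, since $M$ cycles forever from state $1$.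

So we need machines whose infinite runs are meaningful from an arbitrary configuration. The idea is to let the machine restart an honest computation again and again, with a time bound that grows from one restart to the next: every junk configuration is washed out at the next restart, and a computation that halts is eventually given enough time to do so. What restarting does not erase is the content of certain registers; this free content plays the role of the existential quantifier in $\exists x\,\varphi_e(x)\uparrow$.

**Lemma A.** (i) The set of residue maps having some infinite orbit is $\Sigma^0_2$-hard. (ii) There is a fixed machine $M'$ with a state $q_*$ and a register $E$ such that the set of $e$ for which there is an infinite run of $M'$ (from an arbitrary configuration) all of whose visits to $q_*$ have $E=e$ is $\Sigma^0_2$-hard.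

**Proof. Step 1: write the program.** Let $M$ be a counter machine with registers $R_1,\dots,R_k$ which on input $e$ in $R_1$, $x$ in $R_2$ (the other registers being $0$) halts iff $\varphi_e(x)\downarrow$. Let $M'$ have registers $R_1,\dots,R_k,E,X,U,C,Z$ and the program consisting of the entry state $q_*$ and four blocks. In $q_*$ the machine increments $Z$ and enters block 1. (This makes $q_*$ a state outside all loops; the content of $Z$ does not matter, since block 1 clears it.)

1. Clear $R_1,\dots,R_k,C,Z$ in turn by decrementing.
2. Copy $E$ to $R_1$: while $E>0$ do $E{-}{-}$, $R_1{+}{+}$, $Z{+}{+}$; then while $Z>0$ do $Z{-}{-}$, $E{+}{+}$. In the same way copy $X$ to $R_2$ and $U$ to $C$.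
3. Simulate $M$ from its initial state. Before each instruction of $M$: if $C=0$ go to block 4, else $C{-}{-}$ and perform the instruction. If $M$ is in a halting state, halt.
4. $U{+}{+}$; go to $q_*$.

In block 3 each non-halting state of $M$ is represented by two states of $M'$, a test/decrement of $C$ and then the instruction itself.

**Step 2: from any configuration whatsoever, the run halts or reaches $q_*$ again.** The blocks are passed in order, and the only way back is from block 4 to $q_*$. Each loop in blocks 1 and 2 strictly decreases the register it tests on every pass, so it ends, wherever in it the run was started. In block 3 each simulated instruction is preceded by a decrement of $C$, which is not increased in block 3, so block 3 ends. Hence an infinite run visits $q_*$ infinitely often.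

**Step 3: follow a run between visits to $q_*$.** Suppose that $E=\eta$, $X=\xi$, $U=u$ at a visit. Block 1 makes $R_1,\dots,R_k,C,Z$ zero. Since $Z=0$ before each copying, copying restores its source and leaves $Z=0$, so block 3 begins with $R_1=\eta$, $R_2=\xi$, the other $R_i$ zero, and $C=u$. Blocks 3 and 4 do not touch $E$ and $X$. So block 3 simulates $M$ from scratch on $(\eta,\xi)$: it halts if $M$ reaches a halting state after at most $u$ instructions, and otherwise it performs $u$ instructions and goes to block 4. At the next visit $E=\eta$, $X=\xi$ and $U=u+1$.

**Step 4: conclude when a run is infinite.** A run that reaches $q_*$ with $E=\eta$, $X=\xi$ at its first visit simulates $M$ on $(\eta,\xi)$ for larger and larger numbers of steps. If $M$ halts on $(\eta,\xi)$, then $U$ eventually is large enough and the run halts; if not, every simulation is interrupted and the run is infinite. So the run is infinite iff $M$ does not halt on $(\eta,\xi)$.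

**Step 5: prove (ii).** If there is an infinite run with $E=e$ at all visits to $q_*$, then by Step 2 it has a first visit, with some $X=\xi$, and by Step 4 $M$ does not halt on $(e,\xi)$; so $\varphi_e(\xi)\uparrow$. Conversely, if $\varphi_e(x)\uparrow$, start at $q_*$ with $E=e$, $X=x$ and all other registers $0$; the run is infinite, and $E=e$ at all visits. So the set in (ii) is $\{e:\exists x\ \varphi_e(x)\uparrow\}$, which is $\Sigma^0_2$-complete.

**Step 6: prove (i).** Build $M'_e$ by omitting the register $E$ and replacing "copy $E$ to $R_1$" by $e$ increments of $R_1$. Steps 2–4 apply with $\eta=e$, so $M'_e$ has an infinite run from some configuration iff $\exists x\ \varphi_e(x)\uparrow$. Since every configuration is represented by some number, and every number represents a configuration, this is the case iff $f_{M'_e}$ has an infinite orbit. The map $e\mapsto f_{M'_e}$ is computable. $\square$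

**Proof of Theorem 1.** From a residue map $f$ we can compute a thin $T$ with $\Psi(T)=S_f$. By Section 3 and Lemma B, $L_0$ has a non-trivial $T$-shuffle decomposition iff $f$ has an infinite orbit. By Lemma A(i) the problem for $L_0$ with thin $T$ as input is $\Sigma^0_2$-hard, in particular undecidable. The general problem lies in $\Sigma^0_2$ by (3). Since the first problem is a special case of the second, both are $\Sigma^0_2$-complete. $\blacksquare$

## 9. Trajectory sets that exclude $0^*\cup1^*$: Theorem 2, part (a)

The existential quantifier in (3) came from non-triviality. If trivial decompositions cannot occur, it should disappear; then the lower bound must put the starting point of the chain into the input.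

**Step 1: the upper bound.** Let $T\cap(0^*\cup1^*)=\emptyset$. If $L_1=\{\varepsilon\}$, then only trajectories in $1^*$ could contribute to $L_1\sqcup_TL_2$, so it is empty; similarly for $L_2=\{\varepsilon\}$ and $0^*$. So every decomposition of $L\neq\emptyset$ is non-trivial. Repeat Section 5 with $Q'(N)$: there are $F_1,F_2\subseteq\Sigma^{\le N}$ satisfying (2), with no words $x_0,y_0$ prescribed. Restriction and König's lemma work as before, and a decomposition exists iff $\forall N\,Q'(N)$. So the problem is in $\Pi^0_1$.

**Step 2: a shift that removes trivial decompositions.** Our sets $S$ contain pairs $(0,j)$ and $(i,0)$, which come from trajectories in $1^*$ and $0^*$. Replace $T$ by $01T$ and $P$ by $P+2$. This replaces $S$ by $S+(1,1)$. A pair $(i',j')\in S+(1,1)$ has $i'=i+1$, $j'=j+1$ with $(i,j)\in S$, and $i'+j'=i+j+2$. Hence $(A',B')$ solves the new system iff $(\{i:i+1\in A'\},\{j:j+1\in B'\})$ solves the old one; whether $0\in A'$ or $0\in B'$ is irrelevant. Every word of $01T$ contains both letters, so $01T\cap(0^*\cup1^*)=\emptyset$, and $01\cdot uv^*=(01u)v^*$, so thinness is kept. All decompositions for $01T$ are non-trivial by Step 1. Therefore it suffices to prove $\Pi^0_1$-hardness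 of the existence of *any* solution, trivial or not, of the unshifted systems.

**Step 3: force the chain to start at a given $n_0$.** Let $M$ be a counter machine with one input whose halting problem is $\Sigma^0_1$-complete, let $f=f_M$, and let $n_0=\langle q_0,2^x\rangle$, where $q_0$ is the initial state and the input register corresponds to the prime $2$. Then $n_0$ represents the initial configuration on input $x$. In Lemma B the number $2n_0+1$ can be covered in two ways; we delete one of them. Let
$$S=S_f\setminus\{(0,2n_0+1)\},\qquad P=P_0.$$
This is still a finite union of progressions, computable from $x$. We claim that $(S,P)$ has a solution iff the orbit of $n_0$ is infinite.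

($\Rightarrow$) Let $(A,B)$ be a solution. Since $2n_0+1\ge3$, the pair $(0,1)$ is still in $S$, and Step 1 of Lemma B gives $0\in A$ and $0,1\in B$. The only pair of $S$ with sum $2n_0+1$ is $(2n_0-1,2)$, so $2n_0-1\in A$. Property (6) holds as before: removing a pair from (S2) does not affect the prohibitions (S4) and (S5), and it only reduces the covering options. Iterating (6) from $n_0$, the orbit of $n_0$ is infinite.

($\Leftarrow$) Let $O$ be the orbit of $n_0$, and take the $A,B$ of (7). All sums lie in $P_0$, since $S\subseteq S_f$. In Step 5 of Lemma B the removed pair was not used for covering, because $n_0\in O$ and so $2n_0+1$ was covered via (S3).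

So a solution exists iff $M$ does not halt on $x$, which is a $\Pi^0_1$-complete condition on $x$. After the shift the language is $P_0+2\leftrightarrow aaL_0$. This proves Theorem 2(a), and with Step 1 the $\Pi^0_1$-completeness. Part (b) follows in Section 11.

## 10. Moving the input from $T$ into $L$: arithmetic modulo 4

So far $L$ was fixed and the input was in $T$. Now $T$, hence $f$, is to be fixed, and the input must be read off from $P$. The device is a pair whose sum is a legal number or an illegal one, depending on the input: when the chain passes through $n$, the pair $(4n-1,3)$ has the sum $4n+2$, and we put $4n+2$ into $P$ exactly for the $n$ that the chain is permitted to visit. To keep these sums apart from the sums of Section 7, parity is refined to residues modulo $4$.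

Let $f$ be a residue map, $C\subseteq\mathbb N_+$ a union of residue classes modulo some number (intersected with $\mathbb N_+$), and $G\subseteq C$ an ultimately periodic set. Let
$$P_G=\{0,3\}\cup\{4k+1:k\ge0\}\cup\{4n+2:n\in G\},\tag{8}$$
and let $S_{f,C}$ consist of

1. $(0,0)$, $(0,3)$, and $(0,4k+1)$ for $k\ge0$;
2. $(0,4n+2)$ for $n\in C$;
3. $(4n-1,2)$ for $n\ge1$;
4. $(4n-1,4f(n)+1)$ for $n\in\operatorname{dom}f$;
5. $(4n-1,1)$ for $n\in\mathbb N_+\setminus\operatorname{dom}f$;
6. $(4n-1,3)$ for $n\in C$;
7. $(4k,0)$ for $k\ge1$; $(4k+1,3)$ for $k\ge0$; $(2,0)$; $(4k+2,1)$ for $k\ge1$.

Let $S^-_{f,C}$ be $S_{f,C}$ without the pairs of item 2. Both sets depend only on $f$ and $C$, not on $G$, and they are finite unions of progressions by (4) and the form of $C$. So they are the sets $\Psi(T)$ of thin sets $T$ that do not depend on $G$. All the input sits in $P_G$.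

Items 1, 3, 4, 5 repeat (S1)–(S5). Item 6 tests the visited numbers in $C$ against $G$. Item 7 plays the role of (S6): it forbids every positive number not congruent to $3$ mod $4$ in $A$. Item 2 covers the numbers $4n+2\in P_G$ at no cost; without it they must be covered by the chain itself.

**The sums.**

- Item 1: the sums are $0$, $3$, and numbers $\equiv1\pmod4$.
- Items 2 and 6: $4n+2$ with $n\in C$.
- Item 3: $4n+1$.
- Items 4 and 5: $4n+4f(n)$ and $4n$, positive multiples of $4$.
- Item 7: $4k$ with $k\ge1$; $4k+4$; $2$; and $4k+3$ with $k\ge1$, so at least $7$.

The set $P_G$ contains no positive multiple of $4$, and its only element $\equiv3$ is $3$. Since $n\ge1$ for all $n\in G$, also $2\notin P_G$. So pairs in items 4, 5, 7 have sums outside $P_G$, and a pair in item 2 or 6 belonging to $n$ has its sum in $P_G$ iff $n\in G$.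

**Lemma C.** (I) $(S_{f,C},P_G)$ has a non-trivial solution iff $f$ has an infinite orbit $O$ with $O\cap C\subseteq G$. (II) Suppose $C\cap f(\operatorname{dom}f)=\emptyset$ and $G=\{n_0\}\subseteq C$. Then $(S^-_{f,C},P_G)$ has a solution iff the orbit of $n_0$ is infinite.

For example, let $f(n)=n+1$ and let $C$ be the set of even numbers in $\mathbb N_+$. The orbits are the sets $\{m,m+1,\dots\}$, so by (I) there is a non-trivial solution iff $G$ contains all even numbers from some point on.

**Proof, first direction, in both cases.** Let $(A,B)$ be a solution.

**Step 1: find the elements present in every solution.** The sums in item 3 are at least $5$, and those $\equiv3$ in item 7 are at least $7$. So the only pairs with sums $0,1,3$ are $(0,0),(0,1),(0,3)$. These numbers are in $P_G$, hence $0\in A$ and $0,1,3\in B$.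

**Step 2: every positive element of $A$ is $\equiv3\pmod4$.** If $i\in A$ were positive and $i\not\equiv3$, then $i$ is the first coordinate of a pair in item 7: with partner $0$ if $i\equiv 0$ or $i=2$, with partner $3$ if $i\equiv1$, and with partner $1$ if $i\equiv2$, $i\ge6$. The partner is in $B$ by Step 1, and the sum is not in $P_G$, a contradiction.

**Step 3: propagate.** Let $4n-1\in A$. By item 5 and $1\in B$, $n\in\operatorname{dom}f$, since otherwise $4n\in P_G$. By item 6 and $3\in B$, if $n\in C$ then $4n+2\in P_G$, so $n\in G$; that is, $n\notin C\setminus G$. By item 4, $4f(n)+1\notin B$. Now $4f(n)+1\in P_G$, and the only pairs with this sum are $(0,4f(n)+1)$ from item 1 and $(4f(n)-1,2)$ from item 3. The first is excluded, hence $4f(n)-1\in A$. Iterating, the orbit of $n$ is infinite, and it meets $C$ only in elements of $G$.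

**Step 4: find a starting point.** In (I), non-triviality and $0\in A$ give a positive element of $A$, necessarily of the form $4n-1$ by Step 2; Step 3 yields the required orbit. In (II), $4n_0+2\in P_G$ must be covered. In $S^-_{f,C}$ the pairs with sum $\equiv2$ are those of item 6 and $(2,0)$, whose sum is $2\neq4n_0+2$. So the covering pair is $(4n_0-1,3)$, and $4n_0-1\in A$. By Step 3 the orbit of $n_0$ is infinite.

**Second direction.** In (I) let $O$ be the given orbit. In (II) let $O$ be the orbit of $n_0$; since all its elements $f^k(n_0)$ with $k\ge1$ lie in the range of $f$, which is disjoint from $C$, we have $O\cap C=\{n_0\}=G$. In both cases $O\subseteq\operatorname{dom}f$, $f(O)\subseteq O$ and $O\cap C\subseteq G$. Put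
$$A=\{0\}\cup\{4n-1:n\in O\},\qquad B=\{0,2,3\}\cup\{4k+1:k\ge0,\ k\notin O\}\cup D,\tag{9}$$
with $D=\{4n+2:n\in G\}$ in (I) and $D=\emptyset$ in (II).

**Step 5: all sums lie in $P_G$.** Items 1 and 3 have sums in $P_G$ anyway. Item 2, present only in (I): if $4n+2\in B$ with $n\in C$, then $4n+2\in D$, as $4n+2\ne2$; so $n\in G$ and the sum is in $P_G$. Item 4: if $4n-1\in A$, then $f(n)\in O$, so $4f(n)+1\notin B$. Item 5: $n\notin\operatorname{dom}f$ implies $n\notin O$, so $4n-1\notin A$. Item 6: if $4n-1\in A$ and $n\in C$, then $n\in O\cap C\subseteq G$, so the sum $4n+2$ is in $P_G$. Item 7: the first coordinates are positive and not $\equiv3\pmod4$, so they are not in $A$.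

**Step 6: all of $P_G$ is covered.** The numbers $0$ and $3$ are covered by item 1. The number $4k+1$ is covered by $(0,4k+1)$ of item 1 if $k\notin O$, and by $(4k-1,2)$ of item 3 if $k\in O$. For $n\in G$, the number $4n+2$ is covered in (I) by $(0,4n+2)$ of item 2, since $4n+2\in D$, and in (II) by $(4n_0-1)+3$ of item 6, since $n_0\in O\cap C$.

So $(A,B)$ is a solution, and clearly $A\ne\{0\}\ne B$. $\square$

## 11. Fixed trajectory sets: Theorem 2(b) and Theorem 3

**Proof of Theorem 2(b).** Let $M$ be a counter machine with one input whose halting problem is $\Sigma^0_1$-complete. We may assume that no instruction leads into its initial state $q_0$: otherwise add a new initial state with a copy of the old initial instruction, and leave all targets of jumps unchanged. Let $f=f_M$ and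
$$C=\{\langle q_0,N\rangle:N\ge1\}.$$
By (5), $C$ is the residue class of $q_0+1$ modulo $s$ in $\mathbb N_+$, and it is disjoint from the range of $f$. Fix a thin $T_1$ with $\Psi(T_1)=S^-_{f,C}$, and let $T=01T_1$, a fixed thin set. For input $x$ let $n_0=\langle q_0,2^x\rangle\in C$, and let $L\leftrightarrow P_{\{n_0\}}+2$, a regular language computable from $x$. By the shift of Section 9, $T\cap(0^*\cup1^*)=\emptyset$, every decomposition of $L$ is non-trivial, and $L$ has one iff $(S^-_{f,C},P_{\{n_0\}})$ has a solution. By Lemma C(II) this is the case iff the orbit of $n_0$ is infinite, i.e. iff $M$ does not halt on $x$. This is $\Pi^0_1$-hard. $\blacksquare$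

**Proof of Theorem 3.** Let $M'$ be the machine of Lemma A(ii), $f=f_{M'}$, and let $p$ be the prime of the register $E$. Let
$$C=\{\langle q_*,N\rangle:N\ge1\},\qquad G_e=\{\langle q_*,N\rangle:v_p(N)=e\}\subseteq C.$$
Here $C$ is a residue class modulo $s$ in $\mathbb N_+$. Since $v_p(N)=e$ iff $N\equiv cp^e\pmod{p^{e+1}}$ for some $c\in\{1,\dots,p-1\}$, $G_e$ is a union of residue classes modulo $sp^{e+1}$, intersected with $\mathbb N_+$, so $P_{G_e}$ is effectively ultimately periodic. Fix a thin $T$ with $\Psi(T)=S_{f,C}$, and let $L_e\leftrightarrow P_{G_e}$. By Lemma C(I), $L_e$ has a non-trivial decomposition iff $f$ has an infinite orbit $O$ with $O\cap C\subseteq G_e$. The elements of $O\cap C$ are the codes of the configurations of the run in state $q_*$, and they lie in $G_e$ iff $E=e$ in them. So the condition is that $M'$ has an infinite run with $E=e$ at all visits to $q_*$, and by Lemma A(ii) this is $\Sigma^0_2$-hard. Membership in $\Sigma^0_2$ is Theorem 1. $\blacksquare$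

## 12. Decompositions with regular components

For regular $L_1,L_2,T$ the language $L_1\sqcup_TL_2$ is effectively regular. Take deterministic automata for the three languages and form a nondeterministic automaton on triples $(p_1,p_2,r)$ of states. On a letter it either advances $p_1$ by this letter and $r$ by $0$, or advances $p_2$ by this letter and $r$ by $1$; a triple is accepting if all three entries are. Consequently the set of regular $L$ having a non-trivial decomposition with regular components is r.e.: enumerate pairs of automata and test equality and non-triviality.

**Proof of Corollary 4(i).** Take the $T$ of Theorem 2(b). Suppose that every regular $L\subseteq a^*$ that has a non-trivial decomposition had one with regular components. Then the set of regular $L\subseteq a^*$ with a non-trivial decomposition would be r.e. But by Theorem 2(b) this set is $\Pi^0_1$-complete, and a $\Pi^0_1$-complete set is not r.e., a contradiction.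

**Proof of Corollary 4(ii).** Let $K_0,K_1$ be disjoint r.e. sets that are recursively inseparable: no decidable set contains $K_0$ and is disjoint from $K_1$. The partial function with value $0$ on $K_0$ and $1$ on $K_1$ is computable, so there is a counter machine $M$ which on input $x$ enters a cycle of configurations (increment a register, decrement it, repeat) if $x\in K_0$, halts if $x\in K_1$, and otherwise runs forever; as above we may assume that its initial state is never re-entered. Use the construction of Theorem 2(b) for this $M$, with the resulting fixed thin $T$ and languages $L\leftrightarrow P_{\{n_0\}}+2$, $n_0=\langle q_0,2^x\rangle$.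

If $x\in K_0$, then the orbit $O$ of $n_0$ is infinite, and it is a finite set, since increments and decrements in the cycle multiply and divide $N$ by the same prime. Then in (9), with $D=\emptyset$, the set $A$ is finite and $B$ is ultimately periodic, and so are their shifts by $1$. So $L$ has a non-trivial decomposition with regular components. If $x\in K_1$, the orbit of $n_0$ is not infinite, and there is no decomposition at all. Therefore a decision procedure for non-trivial decompositions with regular components would give a decidable set of inputs $x$ that contains $K_0$ and is disjoint from $K_1$, a contradiction. $\blacksquare$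

## 13. Finite and cofinite languages

Finally we prove Proposition 5. In particular, it explains why $L_0$ could not be replaced by a finite or a cofinite language in Theorem 1. Let $T$ be any regular set.

**Cofinite $L$.** Let $N$ be such that $\Sigma^{>N}\subseteq L$. If $(L_1,L_2)$ is a non-trivial decomposition, then so is $(L_1\cup\Sigma^{>N},L_2\cup\Sigma^{>N})$: all old products remain, and every new product uses a word of length $>N$, so it has length $>N$ and lies in $L$. The enlarged pair has the form $(F_1\cup\Sigma^{>N},F_2\cup\Sigma^{>N})$ with $F_i=L_i\cap\Sigma^{\le N}$. So it suffices to test, for the finitely many $F_1,F_2\subseteq\Sigma^{\le N}$, whether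
$$L=(F_1\cup\Sigma^{>N})\sqcup_T(F_2\cup\Sigma^{>N}),$$
which is an equality of regular languages. Decompositions of this form are automatically non-trivial, because both components contain words of length $>N$.

**Finite $L$. Step 1: reduce to short words.** Let $N$ be the maximal length of a word in $L$. If $(L_1,L_2)$ is a decomposition, so is $(F_1,F_2)$ with $F_i=L_i\cap\Sigma^{\le N}$: every word of $L$ has length at most $N$, so it is produced from words of length at most $N$. List the finitely many pairs $F_1,F_2\subseteq\Sigma^{\le N}$ with $L=F_1\sqcup_TF_2$. This can be done effectively, and in each listed pair $F_1,F_2\ne\emptyset$ since $L\ne\emptyset$.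

**Step 2: see what long words can contribute.** Let $(L_1,L_2)$ be a non-trivial decomposition with short parts $F_1,F_2$. A product that uses a word of length $>N$ has length $>N$, so it cannot lie in $L$. So the long words in $L_1$ and $L_2$ must produce nothing, and their only use is to make a component different from $\{\varepsilon\}$. If $F_i\ne\{\varepsilon\}$, all long words in $L_i$ can be discarded; if $F_i=\{\varepsilon\}$, one long word in $L_i$ can be kept and the others discarded. The result is still a non-trivial decomposition. Recall that $z\sqcup_Ty=\emptyset$ iff $(|z|,|y|)\notin\Psi(T)$, so only the lengths of the kept words matter. Therefore a non-trivial decomposition exists iff some listed pair satisfies the condition that applies to it: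

- if $F_1\ne\{\varepsilon\}\ne F_2$, no further condition;
- if only $F_1=\{\varepsilon\}$, there is $\ell>N$ with $(\ell,|y|)\notin\Psi(T)$ for all $y\in F_2$; symmetrically, if only $F_2=\{\varepsilon\}$, there is $\ell>N$ with $(|x|,\ell)\notin\Psi(T)$ for all $x\in F_1$;
- if $F_1=F_2=\{\varepsilon\}$, there are $\ell,\ell'>N$ with $(\ell,0),(0,\ell'),(\ell,\ell')\notin\Psi(T)$.

Conversely, if a listed pair satisfies its condition, adding any word of length $\ell$ (and in the last case one of length $\ell'$ to the other component) gives a non-trivial decomposition, because the added words produce nothing.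

**Step 3: decide the conditions.** By Parikh's theorem $\Psi(T)$ is effectively semilinear, hence definable in Presburger arithmetic. Each $F_i$ is finite, so the conditions above are statements of Presburger arithmetic, which is decidable. Thus the problem is decidable for finite and for cofinite $L$, and a fixed $L$ for which it is undecidable, as in Theorem 1, must be infinite and co-infinite. $\blacksquare$
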